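\title{Transitive spaces of vector-valued continuous functions}

\begin{abstract}
For every compact Hausdorff space $K$ we construct a nonzero Banach space $X$, real or complex, such that $\mathcal C(K,X)$ is almost transitive, and even transitive: any two elements of norm one are exchanged by a surjective linear isometry. More generally, for any family of nonzero Banach spaces $Z_i$, one space $X$ makes all the injective tensor products $Z_i\check\otimes X$ transitive. The isometries are shifts on infinite injective tensor products. If $K$ has at least two points, one of them isolated, then the least density character of a nonzero $X$ with $\mathcal C(K,X)$ almost transitive is $\max(\aleph_0,w(K))$; consequently no single $X$ serves all $K$.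
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, Banach spaces are over $\mathbb K=\mathbb R$ or $\mathbb C$, isometries are linear, compact spaces are Hausdorff and nonempty, and the proofs are carried out in ZFC. For a Banach space $E$ let $B_E$ be its closed unit ball, $S_E$ its unit sphere and $\mathcal G(E)$ the group of isometries of $E$ onto itself. The space $E$ is \emph{transitive} if for all $f,g\in S_E$ there is $T\in\mathcal G(E)$ with $Tf=g$. It is \emph{almost transitive} if for all $f,g\in S_E$ and $\varepsilon>0$ there is $T\in\mathcal G(E)$ with $\|Tf-g\|<\varepsilon$, that is, if every orbit of $\mathcal G(E)$ in $S_E$ is dense in $S_E$. Both properties say that the sphere looks alike from all of its points. Hilbert spaces are transitive: take a unitary map of the span of $f$ and $g$ that sends $f$ to $g$, and extend it by the identity on the orthogonal complement.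

For a compact space $K$ and a Banach space $X$ let $\mathcal C(K,X)$ be the space of continuous functions $K\to X$ with the sup norm, and let $\mathcal C(K)=\mathcal C(K,\mathbb K)$. The following question is posed in \cite{problem}.

\begin{quote}
\emph{If $K$ is a compact space with more than one point, does there exist a Banach space $X\ne\{0\}$ such that $\mathcal C(K,X)$ is almost transitive?}
\end{quote}

For a one-point space, $\mathcal C(K,X)=X$ and any Hilbert space will do. With two points or more, one would guess that the answer is no. The sphere of $\mathcal C(K,X)$ then contains constant functions as well as functions with a zero, and these are hard to bring together. The isometries that one writes down first are $e\mapsto\vartheta\cdot(S\circ e\circ\sigma)$, with $\sigma$ a homeomorphism of $K$, $S\in\mathcal G(X)$ and $\vartheta\in\mathcal C(K)$ unimodular. They preserve the set of numbers $\{\|e(k)\|:k\in K\}$, so they keep a constant function of norm one at distance at least $1$ from every function with a zero. For many $X$ no isometry does better.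

\begin{proposition}\label{prop:extreme}
Let $K$ be a compact space with at least two points and let $X\neq\{0\}$. If $B_X$ has an extreme point, then $\mathcal C(K,X)$ is not almost transitive.
\end{proposition}

\begin{proof}
Let $E=\mathcal C(K,X)$ and let $x$ be an extreme point of $B_X$; then $\|x\|=1$. The constant function $c$ with value $x$ is an extreme point of $B_E$: if $c=\frac12(a+b)$ with $a,b\in B_E$, then $a(k)=b(k)=x$ for each $k$. Every extreme point $e$ of $B_E$ satisfies $\|e(k)\|=1$ for all $k$, since otherwise $h(k)=(1-\|e(k)\|)x$ defines a nonzero $h\in E$ with $e\pm h\in B_E$. Elements of $\mathcal G(E)$ preserve extreme points of $B_E$, so $\|(Tc)(k)\|=1$ for all $k\in K$ and $T\in\mathcal G(E)$. Take $k_0\neq k_1$ in $K$ and, by Urysohn's lemma, a continuous $\psi:K\to[0,1]$ with $\psi(k_0)=0$ and $\psi(k_1)=1$. Then $g=\psi(\cdot)x$ lies in $S_E$, and $\|Tc-g\|\ge\|(Tc)(k_0)\|=1$ for every $T\in\mathcal G(E)$.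
\end{proof}

The unit ball of a dual space is weak*-compact, so it has extreme points by the Krein--Milman theorem. Proposition~\ref{prop:extreme} therefore excludes every $X$ that is isometric to a dual space, in particular the scalar field, all finite-dimensional spaces and all reflexive spaces. A suitable $X$ must be so rich that $\mathcal C(K,X)$ has isometries that mix the variable $k$ with the structure of $X$. Such spaces exist for every $K$.

We measure size by two cardinals. The \emph{density character} $\operatorname{dens}M$ of a metric space $M$ is the least cardinality of a dense subset; it is infinite for every nonzero Banach space. The \emph{weight} $w(K)$ is the least cardinality of a base of the topology of $K$.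

\begin{theorem}\label{thm:CK}
Let $K$ be a compact space and $X_0\neq\{0\}$ a Banach space.
\begin{enumerate}
\item[(a)] There is a Banach space $X$ containing $X_0$ isometrically such that $\mathcal C(K,X)$ is almost transitive and $\operatorname{dens}X\le\max(\aleph_0,w(K),\operatorname{dens}X_0)$.
\item[(b)] There is a Banach space $X$ containing $X_0$ isometrically such that $\mathcal C(K,X)$ is transitive.
\end{enumerate}
Moreover, there is a single Banach space $X\ne\{0\}$ with $\operatorname{dens}X\le2^{\aleph_0}$ such that $\mathcal C(K,X)$ is transitive for all compact metrizable $K$ simultaneously.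
\end{theorem}

The topology of $K$ plays no part in the construction. What is used is that $\mathcal C(K,X)$ is the completed injective tensor product $\mathcal C(K)\check\otimes X$, recalled in Section~\ref{sec:tensor}, and Theorem~\ref{thm:CK} will follow from a statement about arbitrary first factors.

\begin{theorem}\label{thm:tensor}
Let $(Z_i)_{i\in I}$ be a nonempty family of nonzero Banach spaces indexed by a set $I$, let $X_0\neq\{0\}$ be a Banach space, and let $\kappa\ge\aleph_0$ be a cardinal with $\kappa\ge|I|$, $\kappa\ge\operatorname{dens}X_0$ and $\kappa\ge\operatorname{dens}Z_i$ for all $i$.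
\begin{enumerate}
\item[(a)] There is a Banach space $X$ containing $X_0$ isometrically, with $\operatorname{dens}X\le\kappa$, such that $Z_i\check\otimes X$ is almost transitive for every $i\in I$.
\item[(b)] There is a Banach space $X$ containing $X_0$ isometrically, with $\operatorname{dens}X\le\kappa^{\aleph_0}$, such that $Z_i\check\otimes X$ is transitive for every $i\in I$.
\end{enumerate}
\end{theorem}

One $X$ can thus serve any set of compact spaces. It cannot serve all of them, because $X$ may be forced to be as large as $\mathcal C(K)$.

\begin{theorem}\label{thm:lower}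
Let $K$ be a compact space with at least two points and with an isolated point, and let $X\neq\{0\}$ be such that $\mathcal C(K,X)$ is almost transitive. Then $\operatorname{dens}X\ge\max(\aleph_0,w(K))$. Hence for such $K$ the least density character of a nonzero $X$ with $\mathcal C(K,X)$ almost transitive is exactly $\max(\aleph_0,w(K))$. Also, there is no single $X\neq\{0\}$ such that $\mathcal C(K,X)$ is almost transitive for all compact $K$.
\end{theorem}

\section{A shift for the two-point space}\label{sec:example}

Let $K=\{a,b\}$, so that $\mathcal C(K,X)=X\oplus_\infty X$ consists of pairs $(e(a),e(b))$ with the maximum norm. Let $f=(1,1)$ and $g=(1,0)$ in $\mathcal C(K)$. By the proof of Proposition~\ref{prop:extreme}, no isometry of $\mathcal C(K)$ brings $f$ near $g$. We look for a space $U$ and a vector $u\in S_U$ such that the corresponding vector-valued functions $f(\cdot)u=(u,u)$ and $g(\cdot)u=(u,0)$ are exchanged by an isometry of $\mathcal C(K,U)$.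

Let $\Omega=K^{\mathbb Z}$, $\Omega'=K^{\mathbb Z\setminus\{0\}}$ and $U=\ell_\infty(\Omega')$. Singling out the coordinate $s_0$ of a point $s=(s_n)\in\Omega$ identifies $\ell_\infty(\Omega)$ with $U\oplus_\infty U=\mathcal C(K,U)$. Let $u\in S_U$ be the indicator function of $\{s\in\Omega':s_n=a\text{ for all }n<0\}$. Under the identification,
\[
(u,u)=\mathbf 1_{\{s_n=a\text{ for all }n<0\}},\qquad (u,0)=\mathbf 1_{\{s_n=a\text{ for all }n\le0\}} .
\]
The shift $\tau(s)_n=s_{n+1}$ is a bijection of $\Omega$, so $TF=F\circ\tau$ defines an element of $\mathcal G(\ell_\infty(\Omega))$. The condition $\tau(s)_n=a$ for all $n<0$ means $s_n=a$ for all $n\le0$. Hence $T(u,u)=(u,0)$.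

To see what has happened, write the two functions as infinite products. We have $(u,u)(s)=\prod_{n<0}g(s_n)\prod_{n\ge0}f(s_n)$, and $T$ moves every factor one place to the right:
\[
\begin{array}{r|ccccccc}
n&\cdots&-2&-1&0&1&2&\cdots\\ \hline
(u,u)&\cdots&g&g&f&f&f&\cdots\\
T(u,u)&\cdots&g&g&g&f&f&\cdots
\end{array}
\]
The two rows differ only at $n=0$. The vector $u$ is a reservoir of infinitely many copies of $g$ on the left and of $f$ on the right; the shift draws one $g$ from it and returns one $f$, and the reservoir is unchanged.

Three things separate this example from Theorem~\ref{thm:CK}. First, infinite products of functions need not converge (take $f=(1,-1)$), and values of vector-valued functions cannot be multiplied at all. Infinite tensor products with prescribed reference vectors replace them (Section~\ref{sec:tensor}). Second, only one pair has been treated; Section~\ref{sec:link} treats any set of pairs at once. Third, $\mathcal C(K,U)$ has many elements that are not of the form $e(\cdot)u$, and it is not almost transitive, because the constant function $1$ is an extreme point of $B_U$. The construction must be iterated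 (Section~\ref{sec:main}).

\section{Injective tensor products}\label{sec:tensor}

\subsection*{Finite products}
Let $(E_j)_{j\in F}$ be a finite family of Banach spaces. The space $E_F=\check\otimes_{j\in F}E_j$ is the completion of the algebraic tensor product under the \emph{injective norm}
\[
\|v\|=\sup\Big\{\Big|\Big(\bigotimes_{j\in F}\varphi_j\Big)(v)\Big|:\varphi_j\in B_{E_j^*}\Big\},
\]
and $E_\emptyset=\mathbb K$. For two factors we write $A\check\otimes B$. We use four standard facts; see \cite[Ch.~3]{ryan} and \cite[\S4]{df}.
\begin{enumerate}
\item[(F1)] $\|\bigotimes_je_j\|=\prod_j\|e_j\|$. In particular, if $b\in S_B$, then $a\mapsto a\otimes b$ is an isometric embedding of $A$ in $A\check\otimes B$.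
\item[(F2)] If $F=F'\sqcup F''$, then $\bigotimes_Fe_j\mapsto(\bigotimes_{F'}e_j)\otimes(\bigotimes_{F''}e_j)$ extends to an isometry of $E_F$ onto $E_{F'}\check\otimes E_{F''}$. Relabeling the factors also gives a surjective isometry. In particular $(A\check\otimes B)\check\otimes C=A\check\otimes(B\check\otimes C)$.
\item[(F3)] If $S:A\to A'$ and $T:B\to B'$ are isometric embeddings, then $a\otimes b\mapsto Sa\otimes Tb$ extends to an isometric embedding $S\otimes T:A\check\otimes B\to A'\check\otimes B'$, which is onto if $S$ and $T$ are.
\item[(F4)] $\varphi\otimes x\mapsto\varphi(\cdot)x$ extends to an isometry of $\mathcal C(K)\check\otimes X$ onto $\mathcal C(K,X)$.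
\end{enumerate}
Here are the reasons. Fact (F1) and the relabeling statement are read off from the definition. Call $M\subseteq B_{A^*}$ \emph{norming} if $\|a\|=\sup_{\varphi\in M}|\varphi(a)|$ for all $a\in A$. For $v=\sum_ma_m\otimes b_m$ and $\psi\in B^*$ we have $(\varphi\otimes\psi)(v)=\varphi(\sum_m\psi(b_m)a_m)$, so in the definition of $\|v\|$ the ball $B_{A^*}$ may be replaced by any norming set, and likewise $B_{B^*}$. For (F2), use the norming sets formed by the functionals $\bigotimes_{F'}\varphi_j$ and $\bigotimes_{F''}\varphi_j$; the range is closed and contains a dense subspace. For (F3), the Hahn--Banach theorem shows that $\varphi'\circ S$ runs through $B_{A^*}$ as $\varphi'$ runs through the unit ball of $(A')^*$, and the same holds for $T$. For (F4), the point evaluations are norming for $\mathcal C(K)$, which gives $\|\sum_m\varphi_m\otimes x_m\|=\sup_k\|\sum_m\varphi_m(k)x_m\|$. The range is dense: given $e$ and $\varepsilon>0$, cover $K$ by finitely many nonempty open sets $O_m$ on which $e$ oscillates by at most $\varepsilon$, pick $k_m\in O_m$ and a subordinate partition of unity $(\varphi_m)$; then $\|e-\sum_m\varphi_m(\cdot)e(k_m)\|\le\varepsilon$.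

\subsection*{Infinite products}
An infinite tensor $\bigotimes_je_j$ can be given a meaning when all but finitely many entries equal fixed vectors of norm one. Let $(E_j)_{j\in J}$ be Banach spaces and $r_j\in S_{E_j}$. For finite sets $F\subseteq G\subseteq J$ define
\[
\iota_{FG}:E_F\to E_G=E_F\check\otimes E_{G\setminus F},\qquad v\mapsto v\otimes\bigotimes_{j\in G\setminus F}r_j .
\]
This is an isometric embedding by (F1) and (F2); here $\|r_j\|=1$ is used. On a tensor $\bigotimes_Fe_j$ it fills the places in $G\setminus F$ with the $r_j$, so $\iota_{GH}\iota_{FG}=\iota_{FH}$ for $F\subseteq G\subseteq H$. The direct limit is the disjoint union of the $E_F$, with $v\in E_F$ and $v'\in E_G$ identified when $\iota_{FH}v=\iota_{GH}v'$ for some finite $H\supseteq F\cup G$. It is a normed space because the maps $\iota_{FG}$ are isometric, and its completion is denoted by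
\[
V=\check\otimes_{j\in J}(E_j,r_j).
\]
It comes with isometric embeddings $\iota_F:E_F\to V$ such that $\iota_G\iota_{FG}=\iota_F$ and the union of the ranges is a dense subspace. If $J$ is finite, $\iota_J$ is onto and $V=E_J$.

If $e_j\in E_j$ and $e_j=r_j$ for all but finitely many $j$, put $\bigotimes_{j\in J}e_j=\iota_F(\bigotimes_{j\in F}e_j)$ for any finite $F\supseteq\{j:e_j\neq r_j\}$. These \emph{elementary vectors} span a dense subspace of $V$, so an identity between bounded operators on $V$ need only be verified on them. The elementary vector $\bigotimes_jr_j$ has norm one and is called the \emph{reference vector}.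

All isometries defined on infinite products below come from one extension principle. A family $\mathcal F$ of finite subsets of $J$ is \emph{cofinal} if every finite subset of $J$ is contained in a member of $\mathcal F$.

\begin{lemma}\label{lem:ext}
Let $\mathcal F$ be a cofinal family of finite subsets of $J$, let $W$ be a Banach space, and let $\theta_F:E_F\to W$ $(F\in\mathcal F)$ be isometric embeddings with $\theta_G\iota_{FG}=\theta_F$ whenever $F\subseteq G$ are in $\mathcal F$. If the union of the ranges of the $\theta_F$ is dense in $W$, then there is an isometry $T$ of $V$ onto $W$ with $T\iota_F=\theta_F$ for all $F\in\mathcal F$.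
\end{lemma}

\begin{proof}
By cofinality, $V_0=\bigcup_{F\in\mathcal F}\operatorname{ran}\iota_F$ is a dense subspace of $V$. Define $T(\iota_Fv)=\theta_Fv$. If $\iota_Fv=\iota_Gv'$, take $H\in\mathcal F$ containing $F\cup G$. Then $\iota_H\iota_{FH}v=\iota_H\iota_{GH}v'$, so $\iota_{FH}v=\iota_{GH}v'$, and applying $\theta_H$ gives $\theta_Fv=\theta_Gv'$. Thus $T$ is well defined on $V_0$. It is linear and isometric, since any two vectors of $V_0$ lie in the range of one $\iota_H$. Its extension to $V$ has closed and dense range.
\end{proof}

\begin{lemma}[Partition]\label{lem:partition}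
Let $J=J'\sqcup J''$, and let $V'$, $V''$ be the products of the $(E_j,r_j)$ over $J'$ and $J''$. There is an isometry of $V$ onto $V'\check\otimes V''$ that maps each elementary vector $\bigotimes_Je_j$ to $(\bigotimes_{J'}e_j)\otimes(\bigotimes_{J''}e_j)$.
\end{lemma}

\begin{proof}
For finite $F\subseteq J$ let $F'=F\cap J'$, $F''=F\cap J''$, and let $\theta_F:E_F=E_{F'}\check\otimes E_{F''}\to V'\check\otimes V''$ be the tensor product of the canonical embeddings $E_{F'}\to V'$ and $E_{F''}\to V''$. It is isometric by (F2) and (F3). It sends $\bigotimes_Fe_j$ to $(\bigotimes_{J'}e_j)\otimes(\bigotimes_{J''}e_j)$, where $e_j=r_j$ for $j\notin F$. This description shows that $\theta_G\iota_{FG}=\theta_F$. The ranges of the $\theta_F$ increase with $F$, so their union is a subspace. It contains $v'\otimes v''$ for all elementary $v'\in V'$ and $v''\in V''$. By bilinearity and (F1) its closure contains $v'\otimes v''$ for all $v'\in V'$ and $v''\in V''$, hence is the whole space. Lemma~\ref{lem:ext} applies.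
\end{proof}

\begin{lemma}[Density]\label{lem:dens}
Let $\mu\ge\aleph_0$. If $|J|\le\mu$ and $\operatorname{dens}E_j\le\mu$ for all $j$, then $\operatorname{dens}V\le\mu$. In particular, $\operatorname{dens}(A\check\otimes B)\le\mu$ if $\operatorname{dens}A,\operatorname{dens}B\le\mu$.
\end{lemma}

\begin{proof}
Let $C_j\subseteq E_j$ be dense with $|C_j|\le\mu$. For finite $F$, the finite sums of tensors $\bigotimes_Fc_j$ with $c_j\in C_j$ form a dense subset of $E_F$ by (F1), and there are at most $\mu$ of them; also $\operatorname{dens}E_\emptyset=\aleph_0$. The set $J$ has at most $\mu$ finite subsets, so $\bigcup_F\operatorname{ran}\iota_F$ has a dense subset of cardinality at most $\mu$.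
\end{proof}

\section{Linking points of the sphere}\label{sec:link}

Say that $f,g\in E$ are \emph{linked in $E$} if $Tf=g$ for some $T\in\mathcal G(E)$. Links survive tensoring:
\begin{equation}\label{eq:persist}
f,g\text{ linked in }E,\ y\in Y\quad\Longrightarrow\quad f\otimes y,\ g\otimes y\text{ linked in }E\check\otimes Y,
\end{equation}
because $T\otimes\mathrm{id}_Y\in\mathcal G(E\check\otimes Y)$ by (F3). The next lemma creates a link between any two points of a sphere, at the price of one tensor factor.

\begin{lemma}[Shift lemma]\label{lem:shift}
Let $E$ be a Banach space and $f,g\in S_E$. There are a Banach space $U$ with $\operatorname{dens}U\le\max(\aleph_0,\operatorname{dens}E)$ and $u\in S_U$ such that $f\otimes u$ and $g\otimes u$ are linked in $E\check\otimes U$.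
\end{lemma}

\begin{proof}
For $n\in\mathbb Z$ let $E_n=E$, and let $r_n=g$ for $n<0$ and $r_n=f$ for $n\ge0$. Put
\[
V=\check\otimes_{n\in\mathbb Z}(E_n,r_n),\qquad U=\check\otimes_{n\ne0}(E_n,r_n),\qquad u=\bigotimes_{n\neq0}r_n .
\]
The density bound is Lemma~\ref{lem:dens}. By Lemma~\ref{lem:partition}, $V=E\check\otimes U$, and $e\otimes u$ is the elementary vector with entry $e$ at place $0$ and $r_n$ at every place $n\ne0$. In particular $f\otimes u$ is the reference vector of $V$.

We must show that the shift acts on $V$. The point is that it changes the reference sequence at one place only: $r_{n-1}=r_n$ for all $n\neq0$. For $m\ge1$ let $F_m=\{-m,\dots,m\}$ and $F_m^+=\{-m+1,\dots,m+1\}$. Let $\sigma_m:E_{F_m}\to E_{F_m^+}$ be the surjective isometry that moves the factor at place $n$ to place $n+1$, and put $\theta_m=\iota_{F_m^+}\sigma_m$. Then $\theta_m(\bigotimes_{F_m}e_n)$ is the elementary vector with entry $e_{n-1}$ at $n\in F_m^+$ and $r_n$ elsewhere. For $m<l$, the vector $\theta_l\,\iota_{F_mF_l}(\bigotimes_{F_m}e_n)$ has entry $e_{n-1}$ at $n\in F_m^+$, entry $r_{n-1}$ at $n\in F_l^+\setminus F_m^+$, and $r_n$ elsewhere.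 Since $0\in F_m^+$, we have $r_{n-1}=r_n$ on $F_l^+\setminus F_m^+$, and therefore $\theta_l\,\iota_{F_mF_l}=\theta_m$. The families $(F_m)$ and $(F_m^+)$ are both cofinal, and $\operatorname{ran}\theta_m=\operatorname{ran}\iota_{F_m^+}$, so the union of these ranges is dense in $V$. Lemma~\ref{lem:ext} gives $T\in\mathcal G(V)$ with $T\iota_{F_m}=\theta_m$.

Finally, $f\otimes u=\iota_{F_1}(g\otimes f\otimes f)$. Its image $\theta_1(g\otimes f\otimes f)$ has entries $g,f,f$ at the places $0,1,2$ and $r_n$ elsewhere. Since $r_1=r_2=f$, this vector is $g\otimes u$.
\end{proof}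

\begin{remark}
In the example of Section~\ref{sec:example}, $E_F=\ell_\infty(K^F)$ because point evaluations are norming. The maps sending $v\in E_F$ to the function $s\mapsto v(s|_F)\prod_{n\notin F}r_n(s_n)$ on $\Omega$ are isometric (take $s_n=a$ for $n\notin F$) and compatible with the $\iota_{FG}$. By Lemma~\ref{lem:ext}, $V$ is the closed span in $\ell_\infty(\Omega)$ of the products $\prod_ne_n(s_n)$ with $e_n=r_n$ for all but finitely many $n$, and $T$ is the restriction of the shift considered there.
\end{remark}

Each pair $f,g$ needs its own space $U$. By \eqref{eq:persist} the spaces needed for different pairs do not interfere, so we tensor all of them together.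

\begin{lemma}\label{lem:many}
Let $(E_i)_{i\in I}$ be Banach spaces and $D_i\subseteq S_{E_i}$. There are a Banach space $Y$ and $y\in S_Y$ such that $f\otimes y$ and $g\otimes y$ are linked in $E_i\check\otimes Y$ for all $i\in I$ and $f,g\in D_i$. If $\mu\ge\aleph_0$ satisfies $|I|\le\mu$, $|D_i|\le\mu$ and $\operatorname{dens}E_i\le\mu$ for all $i$, then $\operatorname{dens}Y\le\mu$.
\end{lemma}

\begin{proof}
Let $\mathcal T$ be the set of triples $t=(i,f,g)$ with $i\in I$ and $f,g\in D_i$. For such $t$ let $(U_t,u_t)$ be given by Lemma~\ref{lem:shift} for $E_i,f,g$. Let $Y=\check\otimes_{t\in\mathcal T}(U_t,u_t)$, with reference vector $y$. Fix $t=(i,f,g)$ and let $Y_t$ be the product over $\mathcal T\setminus\{t\}$, with reference vector $y_t$. Lemma~\ref{lem:partition} gives $Y=U_t\check\otimes Y_t$ with $y=u_t\otimes y_t$. By (F3) and (F2),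
\[
E_i\check\otimes Y=(E_i\check\otimes U_t)\check\otimes Y_t,\qquad e\otimes y=(e\otimes u_t)\otimes y_t\quad(e\in E_i).
\]
Now $f\otimes u_t$ and $g\otimes u_t$ are linked in $E_i\check\otimes U_t$, and \eqref{eq:persist} gives the first assertion. Under the cardinality assumptions, $|\mathcal T|\le\mu$ and $\operatorname{dens}U_t\le\mu$ for all $t$, so $\operatorname{dens}Y\le\mu$ by Lemma~\ref{lem:dens}.
\end{proof}

\section{The construction of $X$}\label{sec:main}

Apply Lemma~\ref{lem:many} to the spaces $Z_i\check\otimes X_0$ and replace $X_0$ by $X_0\check\otimes Y$. All points of the old spheres become linked, but the new spheres are larger. We repeat the step and pass to a limit in which every point is, exactly or approximately, an old point. After $\omega$ steps the old points are dense, which gives almost transitivity. After $\omega_1$ steps every point is old, since a point of the limit is approximated by a sequence and a sequence of countable ordinals is bounded below $\omega_1$.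

\begin{proof}[Proof of Theorem~\ref{thm:tensor}]
Let $\lambda=\omega$ and $\mu=\kappa$ in case (a), and $\lambda=\omega_1$ and $\mu=\kappa^{\aleph_0}$ in case (b).

\emph{The recursion.} We define Banach spaces $Y_\alpha$ and $y_\alpha\in S_{Y_\alpha}$ for $\alpha<\lambda$. Whenever the factors are defined, write $Y_{[\alpha,\beta)}=\check\otimes_{\alpha\le\gamma<\beta}(Y_\gamma,y_\gamma)$, let $y_{[\alpha,\beta)}$ be its reference vector, and put
\[
X_\alpha=X_0\check\otimes Y_{[0,\alpha)},\qquad E_{i,\alpha}=Z_i\check\otimes X_\alpha .
\]
For $\alpha=0$ this is the given $X_0$. Suppose that $(Y_\gamma,y_\gamma)$ is defined for $\gamma<\alpha$, where $\alpha<\lambda$. In case (a) let $D_{i,\alpha}$ be a dense subset of $S_{E_{i,\alpha}}$ of least cardinality, and in case (b) let $D_{i,\alpha}=S_{E_{i,\alpha}}$. Let $(Y_\alpha,y_\alpha)$ be given by Lemma~\ref{lem:many} for the spaces $E_{i,\alpha}$ and the sets $D_{i,\alpha}$, $i\in I$. At the end put $X=X_\lambda$. By (F1), $x\mapsto x\otimes y_{[0,\lambda)}$ embeds $X_0$ isometrically in $X$.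

\emph{The embeddings $\Phi_\alpha$.} Fix $i$ and write $E_\alpha=E_{i,\alpha}$, $D_\alpha=D_{i,\alpha}$ and $E=E_\lambda=Z_i\check\otimes X$. Call \emph{elementary} the vectors $z\otimes x\otimes\bigotimes_{\gamma<\beta}e_\gamma$ of $E_\beta$ with $z\in Z_i$, $x\in X_0$ and $e_\gamma=y_\gamma$ for all but finitely many $\gamma$. They span a dense subspace of $E_\beta$, by (F1) and the corresponding property of $Y_{[0,\beta)}$. For $\alpha\le\beta\le\lambda$, Lemma~\ref{lem:partition}, (F3) and (F2) give an identification $E_\beta=E_\alpha\check\otimes Y_{[\alpha,\beta)}$ under which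
\[
z\otimes x\otimes\bigotimes_{\gamma<\beta}e_\gamma=\Big(z\otimes x\otimes\bigotimes_{\gamma<\alpha}e_\gamma\Big)\otimes\bigotimes_{\alpha\le\gamma<\beta}e_\gamma .
\]
In particular $E_{\alpha+1}=E_\alpha\check\otimes Y_\alpha$. For $\alpha<\lambda$ define the isometric embedding $\Phi_\alpha:E_\alpha\to E$ by $\Phi_\alpha e=e\otimes y_{[\alpha,\lambda)}$. Then
\begin{equation}\label{eq:compat}
\Phi_\alpha e=\Phi_\beta\big(e\otimes y_{[\alpha,\beta)}\big)\qquad(\alpha\le\beta<\lambda,\ e\in E_\alpha),
\end{equation}
since both sides are bounded and linear in $e$, and for elementary $e$ both fill the places $\gamma\ge\alpha$ with $y_\gamma$. Two properties carry the proof.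

(i) \emph{If $f,g\in D_\alpha$, then $\Phi_\alpha f$ and $\Phi_\alpha g$ are linked in $E$.} By the choice of $Y_\alpha$, the vectors $f\otimes y_\alpha$ and $g\otimes y_\alpha$ are linked in $E_{\alpha+1}$. Since $\lambda$ is a limit ordinal, $\alpha+1<\lambda$. By \eqref{eq:persist}, the images of these vectors under $\Phi_{\alpha+1}$ are linked in $E_{\alpha+1}\check\otimes Y_{[\alpha+1,\lambda)}=E$, and by \eqref{eq:compat} the images are $\Phi_\alpha f$ and $\Phi_\alpha g$.

(ii) \emph{The ranges of the $\Phi_\alpha$ are closed, increase with $\alpha$, and have dense union in $E$.} They are closed because $\Phi_\alpha$ is isometric, and they increase by \eqref{eq:compat}; so their union is a subspace. An elementary vector of $E$ has $e_\gamma=y_\gamma$ outside a finite set $F\subseteq\lambda$. As $\lambda$ is a limit ordinal, there is $\alpha<\lambda$ exceeding all elements of $F$, and the vector lies in $\operatorname{ran}\Phi_\alpha$.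

\emph{Almost transitivity in case (a).} Let $f,g\in S_E$ and $0<\varepsilon<1$. By (ii) there are $n<\omega$ and $h,h'\in\operatorname{ran}\Phi_n$ with $\|f-h\|<\varepsilon/8$ and $\|g-h'\|<\varepsilon/8$. Then $h\ne0$ and
\[
\Big\|f-\frac h{\|h\|}\Big\|\le\|f-h\|+\big|\|h\|-1\big|\le2\|f-h\|<\frac\varepsilon4,
\]
and the same holds for $g$ and $h'$. The normalized vectors lie in $\Phi_n(S_{E_n})$, in which $\Phi_n(D_n)$ is dense. So there are $f',g'\in D_n$ with $\|f-\Phi_nf'\|<\varepsilon/2$ and $\|g-\Phi_ng'\|<\varepsilon/2$. By (i) there is $T\in\mathcal G(E)$ with $T\Phi_nf'=\Phi_ng'$, and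
\[
\|Tf-g\|\le\|T(f-\Phi_nf')\|+\|\Phi_ng'-g\|<\varepsilon .
\]

\emph{Transitivity in case (b).} Let $f\in E$. By (ii), $f=\lim_nh_n$ with $h_n\in\operatorname{ran}\Phi_{\alpha_n}$ and $\alpha_n<\omega_1$. Then $\alpha=\sup_n\alpha_n<\omega_1$, all $h_n$ lie in the closed subspace $\operatorname{ran}\Phi_\alpha$, and so does $f$. Hence $E=\bigcup_\alpha\operatorname{ran}\Phi_\alpha$. Given $f,g\in S_E$, there are a common $\alpha<\omega_1$ and $f',g'\in S_{E_\alpha}=D_\alpha$ with $f=\Phi_\alpha f'$ and $g=\Phi_\alpha g'$. By (i), $f$ and $g$ are linked.

\emph{Density.} In both cases $\kappa\le\mu$ and $|\lambda|\le\mu$; in case (b) the latter holds because $\kappa^{\aleph_0}\ge2^{\aleph_0}\ge\aleph_1$. We show by induction that $\operatorname{dens}Y_\alpha\le\mu$ for $\alpha<\lambda$. If this holds for all $\gamma<\alpha$, Lemma~\ref{lem:dens} gives $\operatorname{dens}X_\alpha\le\mu$ and $\operatorname{dens}E_{i,\alpha}\le\mu$ for all $i$. In case (a), $|D_{i,\alpha}|\le\mu$, because a subset of a metric space of density character at most $\mu\ge\aleph_0$ has density character at most $\mu$ (a metric space with a dense set of size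 $\mu$ has a base of size at most $\mu$, and so do its subsets). In case (b), every point of $E_{i,\alpha}$ is the limit of a sequence from a dense set of size at most $\mu$, so $|D_{i,\alpha}|\le\mu^{\aleph_0}=(\kappa^{\aleph_0})^{\aleph_0}=\mu$. As $|I|\le\mu$, Lemma~\ref{lem:many} gives $\operatorname{dens}Y_\alpha\le\mu$. A last application of Lemma~\ref{lem:dens} gives $\operatorname{dens}X\le\mu$.
\end{proof}

The hypotheses on $\kappa$ enter only in the density estimate, and the larger bound in (b) is the cost of linking all points of each sphere instead of a dense set. To pass to $\mathcal C(K,X)$ we need the density character of $\mathcal C(K)$.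

\begin{lemma}\label{lem:densCK}
For every compact space $K$, $\operatorname{dens}\mathcal C(K)=\max(\aleph_0,w(K))$.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be a base with $|\mathcal B|=w(K)$. For each pair $O,O'\in\mathcal B$ with $\overline O\subseteq O'$ choose a continuous real function equal to $1$ on $\overline O$ and to $0$ outside $O'$. These functions separate points, since $K$ is regular and Hausdorff. By the Stone--Weierstrass theorem, the polynomials in them with coefficients in $\mathbb Q$ or $\mathbb Q+i\mathbb Q$ are dense in $\mathcal C(K)$, and there are at most $\max(\aleph_0,w(K))$ of them.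

Conversely, let $C\subseteq\mathcal C(K)$ be dense; it is infinite. Given $k\in O$ with $O$ open, take $\psi\in\mathcal C(K)$ with $\psi(k)=1$ and $\psi=0$ outside $O$, and $\varphi\in C$ with $\|\varphi-\psi\|<\frac12$. Then $k\in\{|\varphi|>\frac12\}\subseteq O$. So the sets $\{|\varphi|>\frac12\}$, $\varphi\in C$, form a base, and $w(K)\le|C|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:CK}]
For (a) and (b), apply Theorem~\ref{thm:tensor} to the single space $\mathcal C(K)$ with $\kappa=\max(\aleph_0,w(K),\operatorname{dens}X_0)$, which is admissible by Lemma~\ref{lem:densCK}, and use (F4).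

For the last assertion, recall that every compact metrizable space is homeomorphic to a nonempty closed subset of the Hilbert cube $[0,1]^{\mathbb N}$, and note that homeomorphic spaces $K$ give isometric spaces $\mathcal C(K,X)$. The cube has a countable base and each open set is a union of basic sets, so there are at most $2^{\aleph_0}$ closed subsets $L$. Each nonempty one has a countable base, so $\operatorname{dens}\mathcal C(L)=\aleph_0$. Apply Theorem~\ref{thm:tensor}(b) to the family of these $\mathcal C(L)$ with $X_0=\mathbb K$ and $\kappa=2^{\aleph_0}$, and observe that $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$.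
\end{proof}

\section{The lower bound for the density}\label{sec:lower}

An isolated point $k_0$ splits off a copy of $X$ from $E=\mathcal C(K,X)$, namely the functions supported at $k_0$, as an $\ell_\infty$-summand. Almost transitivity moves this summand to another one that contains a function bounded away from zero. If the new summand is stable under multiplication by $\mathcal C(K)$, it contains a copy of $\mathcal C(K)$. The difficulty is that we know nothing about the isometry used, so stability must follow from a property that all isometries preserve. This property is the following: a linear projection $Q$ on a Banach space $E$ is an \emph{$M$-projection} if $\|e\|=\max(\|Qe\|,\|e-Qe\|)$ for all $e\in E$.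

We use two theorems on a compact convex set $C$ in a locally convex Hausdorff space. The Krein--Milman theorem says that $C$ is the closed convex hull of its extreme points. Milman's theorem says that if $C$ is the closed convex hull of a compact set $A$, then every extreme point of $C$ lies in $A$. Both are applied to $B_{E^*}$ with the weak* topology.

\begin{lemma}\label{lem:M}
Let $K$ be a compact space, $X\ne\{0\}$ a Banach space, and $Q$ an $M$-projection on $E=\mathcal C(K,X)$. Then $Q$ commutes with every multiplication operator $M_\varphi e=\varphi e$, $\varphi\in\mathcal C(K)$.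
\end{lemma}

\begin{proof}
We show that each extreme point $p$ of $B_{E^*}$ is an eigenvector of both $Q^*$ and $M_\varphi^*$. Note that $\|p\|=1$.

\emph{Step 1: $Q^*p\in\{0,p\}$.} Put $p_1=Q^*p$ and $p_2=p-Q^*p$. For $e_1,e_2\in B_E$, the vector $e=Qe_1+(e_2-Qe_2)$ satisfies $Qe=Qe_1$ and $e-Qe=e_2-Qe_2$, so $\|e\|\le1$, and $p(e)=p_1(e_1)+p_2(e_2)$. Taking suprema of real parts gives $\|p\|\ge\|p_1\|+\|p_2\|$, hence $\|p_1\|+\|p_2\|=1$. If both $p_1$ and $p_2$ were nonzero, $p$ would be a proper convex combination of $p_1/\|p_1\|$ and $p_2/\|p_2\|$, and so equal to both. Then $p\in\operatorname{ran}Q^*\cap\ker Q^*=\{0\}$, which is false.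

\emph{Step 2: $M_\varphi^*p=\varphi(k)p$ for some $k\in K$ depending only on $p$.} For $k\in K$ and $q\in B_{X^*}$ let $(\delta_k\otimes q)(e)=q(e(k))$, and let $A\subseteq B_{E^*}$ be the set of these functionals. For fixed $e$ we have
\[
|q(e(k))-q_0(e(k_0))|\le\|e(k)-e(k_0)\|+|(q-q_0)(e(k_0))|,
\]
so $(k,q)\mapsto\delta_k\otimes q$ is continuous from the compact space $K\times(B_{X^*},\text{weak*})$ to $(E^*,\text{weak*})$, and $A$ is weak*-compact. For $e\in E$ choose $k$ with $\|e(k)\|=\|e\|$ and $q\in B_{X^*}$ with $q(e(k))=\|e(k)\|$; this shows that $\sup_{a\in A}\operatorname{Re}a(e)=\|e\|$. If some $p'\in B_{E^*}$ were outside the weak*-closed convex hull of $A$, the Hahn--Banach separation theorem would give $e\in E$ with $\operatorname{Re}p'(e)>\sup_{a\in A}\operatorname{Re}a(e)=\|e\|$, which is impossible. So the hull is $B_{E^*}$, and Milman's theorem gives $p=\delta_k\otimes q$ for some $k,q$. Then $(M_\varphi^*p)(e)=q(\varphi(k)e(k))=\varphi(k)p(e)$.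

\emph{Step 3.} If $Q^*p=0$, then $M_\varphi^*Q^*p=0=\varphi(k)Q^*p=Q^*M_\varphi^*p$. If $Q^*p=p$, then $M_\varphi^*Q^*p=\varphi(k)p=Q^*M_\varphi^*p$. The operators $M_\varphi^*Q^*$ and $Q^*M_\varphi^*$ are linear and weak*-continuous and agree on the extreme points of $B_{E^*}$. By the Krein--Milman theorem they agree on $B_{E^*}$. Thus $(QM_\varphi)^*=(M_\varphi Q)^*$, and $QM_\varphi=M_\varphi Q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
\emph{The inequality.} Let $E=\mathcal C(K,X)$ and let $k_0$ be an isolated point of $K$. Then $\mathbf 1_{\{k_0\}}$ is continuous, and $Pe=\mathbf 1_{\{k_0\}}e$ defines a projection on $E$ with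
\[
\|e\|=\max\Big(\|e(k_0)\|,\ \sup_{k\neq k_0}\|e(k)\|\Big)=\max(\|Pe\|,\|e-Pe\|).
\]
So $P$ is an $M$-projection, and $e\mapsto e(k_0)$ is an isometry of $\operatorname{ran}P$ onto $X$. Fix $x\in S_X$, let $f=\mathbf 1_{\{k_0\}}(\cdot)x$, and let $g$ be the constant function with value $x$. Both have norm one. Choose $T\in\mathcal G(E)$ with $\|Tf-g\|<\frac12$, and put $h=Tf$ and $Q=TPT^{-1}$. Applying the defining identity of $P$ to $T^{-1}e$ shows that $Q$ is an $M$-projection. Its range $T(\operatorname{ran}P)$ is isometric to $X$, and $Qh=TPf=h$.

By Lemma~\ref{lem:M}, $\varphi h=M_\varphi Qh=Q(\varphi h)\in\operatorname{ran}Q$ for every $\varphi\in\mathcal C(K)$. For all $k$ we have $\frac12\le\|x\|-\|h-g\|\le\|h(k)\|\le1$, and therefore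
\[
\tfrac12\|\varphi\|\le\|\varphi h\|\le\|\varphi\|\qquad(\varphi\in\mathcal C(K)).
\]
Thus $\varphi\mapsto\varphi h$ is an isomorphism of $\mathcal C(K)$ onto a subspace of $\operatorname{ran}Q$, and $X$ contains an isomorphic copy of $\mathcal C(K)$. The density character of a subspace does not exceed that of the space, so Lemma~\ref{lem:densCK} gives $\operatorname{dens}X\ge\operatorname{dens}\mathcal C(K)=\max(\aleph_0,w(K))$.

\emph{Exactness.} Theorem~\ref{thm:CK}(a) with $X_0=\mathbb K$ gives a nonzero $X$ with $\mathcal C(K,X)$ almost transitive and $\operatorname{dens}X\le\max(\aleph_0,w(K))$.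

\emph{No universal $X$.} Given $X\neq\{0\}$, let $\Gamma$ be a discrete space with $|\Gamma|>\max(\aleph_0,\operatorname{dens}X)$ and let $K$ be its one-point compactification. Every point of $\Gamma$ is isolated in $K$, so every base of $K$ contains all singletons of $\Gamma$, and $w(K)\ge|\Gamma|>\operatorname{dens}X$. By the inequality just proved, $\mathcal C(K,X)$ is not almost transitive.
\end{proof}

\begin{remark}
Almost transitivity is used for one pair $f,g$ and one value $\varepsilon=\frac12$. The isolated point is what provides an $M$-projection with range isometric to $X$; without it $P$ does not map $E$ into $E$, and the argument gives nothing. The assumption that $K$ has at least two points comes from the question and is not used. For finite $K$ the inequality reads $\operatorname{dens}X\ge\aleph_0$, which holds for every nonzero $X$; the real restriction in that case, for $|K|\ge2$, is the one from Proposition~\ref{prop:extreme}, which forces $X$ to be infinite-dimensional.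
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Almost transitivity in $\mathcal{C}_0$ spaces of vector-valued functions},
\texttt{https://bibrepo.uca.es/articuloscientificos/31775202.pdf}

\bibitem{df}
Defant and Floret, \emph{Tensor Norms and Operator Ideals}.

\bibitem{ryan}
Ryan, \emph{Introduction to Tensor Products of Banach Spaces}.

\end{thebibliography}
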